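# Frictionless forced oscillations and loops of bounded acceleration

## 1. A constant push on the circle and on the sphere

Put a particle on the unit circle $S^1\subset\mathbb R^2$, at $(\cos\theta,\sin\theta)$. Push it counterclockwise with constant unit force, and let friction act with coefficient $\varepsilon\ge0$. The tangential acceleration is measured by $\theta''$, so the motion obeys
$$\theta''=1-\varepsilon\theta'.$$
We look for motions of period $2\pi$ in time. The point returns after time $2\pi$ exactly when $\theta(t+2\pi)-\theta(t)$ is a constant integer multiple of $2\pi$; in particular $\theta'$ must be $2\pi$-periodic.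

If $\varepsilon>0$, then $\theta'=\frac1\varepsilon+ce^{-\varepsilon t}$, and periodicity of $\theta'$ forces $c=0$. So $\theta=t/\varepsilon+\theta_0$, and the return condition reads $2\pi/\varepsilon\in2\pi\mathbb Z$, that is, $\varepsilon=1/k$ with $k$ a positive integer. If $\varepsilon=0$, then $\theta'=t+c$ is never periodic.

Two things can be read off. For most $\varepsilon>0$ there is no periodic motion even with friction. And along the sequence $\varepsilon=1/k$ there are periodic motions, $\theta=kt+\theta_0$, of speed $k=1/\varepsilon$; in the limit $\varepsilon\to0$ they do not converge to a solution of the frictionless equation, because their speed tends to infinity.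

Now put the particle on $S^2\subset\mathbb R^3$ and push it around the vertical axis with the force $e_3\times x$. The force vanishes at the two poles, so the constant motions at the poles are periodic solutions, with or without friction. This is not luck. If a compact manifold $M$ has nonzero Euler–Poincaré characteristic $\chi(M)$, then by the Poincaré–Hopf theorem every continuous tangent vector field on $M$ has a zero, and a force that depends only on the present position has a constant motion as a periodic solution. (For the circle $\chi=0$.)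

When the force depends on time and on the past of the motion, constants need no longer be solutions. A known theorem says that with friction, on a manifold with $\chi(M)\ne0$, a periodic motion still exists. What remains of this when the friction is removed?

## 2. Retarded motion equations, and the results to be proved

Let $M\subseteq\mathbb R^s$ be a compact boundaryless smooth manifold. The space $BU((-\infty,0],M)$ consists of the bounded uniformly continuous maps $\varphi:(-\infty,0]\to M$ ("histories"), with the metric $\|\varphi-\psi\|=\sup_{\theta\le0}|\varphi(\theta)-\psi(\theta)|$. If $x$ is defined on a real interval $J$ with $\inf J=-\infty$ and $t\in J$, then $x_t$ is the history $\theta\mapsto x(\theta+t)$, $\theta\le0$. For $p\in M$ let $P_p$ be the orthogonal projection of $\mathbb R^s$ onto $T_pM$; it depends smoothly on $p$. For a $C^2$ curve $x$ in $M$, $x''_\pi=P_xx''$ is the tangential part of the acceleration. With the metric induced from $\mathbb R^s$ on $M$ this is the covariant derivative $D_tx'$. Differentiating $(I-P_x)x'=0$ shows that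 the normal part of $x''$ is a smooth function of $(x,x')$, quadratic in $x'$: the second fundamental form. So
$$x''=\mathrm{II}_x(x',x')+x''_\pi,\tag{1}$$
and (1) holds almost everywhere if $x$ is only $C^1$ with Lipschitz $x'$. On the unit sphere, $\mathrm{II}_x(w,w)=-|w|^2x$. We write $\|\mathrm{II}\|$ for the supremum of $|\mathrm{II}_p(w,w)|$ over unit tangent vectors $w$. For a $T$-periodic $C^2$ curve,
$$\int_0^T\langle x''_\pi,x'\rangle=\int_0^T\bigl(\tfrac12|x'|^2\bigr)'=0.\tag{2}$$

**Definition (admissible field).** A functional field is a continuous map $f:\mathbb R\times BU((-\infty,0],M)\to\mathbb R^s$ with $f(t,\varphi)\in T_{\varphi(0)}M$. Fix $T>0$. We call $f$ admissible if it is a functional field, $T$-periodic in $t$, bounded, and Lipschitz in the second variable on compact sets: for every compact $K\subseteq\mathbb R\times BU((-\infty,0],M)$ there is $L\ge0$ with $|f(t,\varphi)-f(t,\psi)|\le L\|\varphi-\psi\|$ whenever $(t,\varphi),(t,\psi)\in K$.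

For example, on $S^2$ take $f(t,\varphi)=\cos(2\pi t/T)\,P_{\varphi(0)}\varphi(-1)$. It is tangent, continuous, bounded by $1$ and $T$-periodic. Since $P_p=I-pp^{\top}$ on the sphere and $\|pp^\top-qq^\top\|\le2|p-q|$, it is Lipschitz in $\varphi$ with constant $3$.

For $\varepsilon\ge0$ consider
$$x''_\pi(t)=f(t,x_t)-\varepsilon x'(t).\tag{3}$$
A solution on $\mathbb R$ is a $C^2$ map $x:\mathbb R\to M$, bounded and uniformly continuous, satisfying (3) for all $t$. A forced oscillation is a $T$-periodic solution; for a $T$-periodic $C^2$ map, boundedness and uniform continuity are automatic.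

**Known result.** If $\chi(M)\ne0$, $\varepsilon>0$ and $f$ is admissible, then (3) has at least one forced oscillation.

The problem, from "On the existence of forced oscillations of retarded functional motion equations on topologically nontrivial manifolds" (http://www.dipmat.univpm.it/~calamai/Pub/BeCaFuPe10.pdf), is the case $\varepsilon=0$: if $\chi(M)\ne0$ and $f$ is admissible, must
$$x''_\pi(t)=f(t,x_t)\tag{4}$$
have a $T$-periodic solution? The answer is no.

**Theorem 1.** For every $T>0$ there are a compact connected boundaryless $M\subset\mathbb R^s$ with $\dim M=14$, $\chi(M)\ne0$, and an admissible $f$ such that $x''_\pi=f(t,x_t)$ has no $T$-periodic solution. (The same holds in every even dimension $\ge14$.)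

We also prove a criterion that decides, for a given $M$, whether the frictionless statement holds. Let $C_T(M)$ and $C^1_T(M)$ be the spaces of $T$-periodic maps $\mathbb R\to M$ of class $C^0$, $C^1$, with the $C^0$ and $C^1$ topologies; $\|\cdot\|_\infty$ is the sup norm. We call their elements loops.

**Definition (loops of bounded acceleration).** For $C>0$,
$$K_C=\{x\in C^1_T(M):\ x'\text{ Lipschitz},\ |x''_\pi|\le C\ \text{a.e.}\}.$$

On the circle, $K_C$ consists of the loops with $|\theta''|\le C$ a.e. The degree of a loop is locally constant in the uniform topology. A loop of degree $0$ has a periodic lift $\theta$, so $\theta'$ vanishes somewhere and $|\theta'|\le CT$. Moreover $s\theta$, $0\le s\le1$, joins it to a constant inside $K_C$. So the component of $K_C$ containing the constants is the set of loops of degree $0$, and its speeds are bounded by $CT$, while $K_C$ also contains the loops $\theta=2\pi kt/T$ of arbitrarily large speed.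

**Theorem 2.** Let $M$ be compact, boundaryless, connected, of positive dimension, $\chi(M)\ne0$. The following are equivalent.

(i) For every admissible $f$, $x''_\pi=f(t,x_t)$ has a $T$-periodic solution.

(ii) For every $C>0$, $\sup\|x'\|_\infty<\infty$ over the connected component of $K_C$ (uniform topology) containing the constant loops.

**Corollary 3.** Statement (i) holds for the round unit spheres $S^{2m}\subset\mathbb R^{2m+1}$, $m\ge1$.

Theorem 2 and Corollary 3 are not used in the proof of Theorem 1.

## 3. The limit of vanishing friction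

The natural first attempt at (4) is to take $\varepsilon_n\to0$, use the known result to get forced oscillations $x_n$ of (3) with $\varepsilon=\varepsilon_n$, and pass to the limit. Suppose we knew that the speeds $\|x_n'\|_\infty$ stay bounded. Then by (1) the $x_n''$ are bounded, Ascoli's theorem gives a subsequence converging in $C^1$ to some $x$, and
$$x_n''=\mathrm{II}_{x_n}(x_n',x_n')+f(t,(x_n)_t)-\varepsilon_nx_n'$$
converges uniformly; so $x$ is $C^2$ and solves (4). Only the speed bound is missing, and this is exactly where the attempt stops. Pairing with $x_n'$ and using (2) yields $\varepsilon_n\int|x_n'|^2=\int\langle f,x_n'\rangle$, hence $\bigl(\int_0^T|x_n'|^2\bigr)^{1/2}\le\sqrt T\sup|f|/\varepsilon_n$, a bound of order $1/\varepsilon_n$. In the circle example the speed is exactly $1/\varepsilon$.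

Fast loops of bounded acceleration exist on spheres too: a great circle run through $k$ times in time $T$ has zero acceleration and lies in every $K_C$. What matters is whether such loops can be reached from the constants inside $K_C$. We first record the compactness facts about $K_C$ that we use throughout.

**Lemma 4.** If $x_n\in K_C$ and $x_n\to x$ uniformly, then $\sup_n\|x_n'\|_\infty<\infty$, $x\in K_C$ and $x_n\to x$ in $C^1$. Hence $K_C$ is closed in $C_T(M)$, the $C^0$ and $C^1$ topologies coincide on $K_C$, and $\{x\in K_C:\|x'\|_\infty\le N\}$ is compact.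

*Proof.* **Step 1: speeds are bounded.** We rescale at a moment of top speed. Suppose that along a subsequence $m_n=\|x_n'\|_\infty=|x_n'(t_n)|\to\infty$. Let $X_n(\tau)=x_n(t_n+\tau/m_n)$. Then $|X_n'|\le1$, $|X_n'(0)|=1$, and by (1), for $n$ large,
$$|X_n''|\le\|\mathrm{II}\|+C/m_n^2\le\kappa:=\|\mathrm{II}\|+1\quad\text{a.e.}$$
Put $\tau_0=1/(\kappa+1)$. Taylor's formula gives
$$|x_n(t_n+\tau_0/m_n)-x_n(t_n)|=|X_n(\tau_0)-X_n(0)|\ge\tau_0-\tfrac12\kappa\tau_0^2\ge\tfrac12\tau_0.\tag{5}$$
But a uniformly convergent sequence in $C_T(M)$ is equicontinuous, so the left side tends to $0$: a contradiction.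

**Step 2: the limit.** By Step 1 and (1) the $x_n''$ are bounded in $L^\infty$. By Ascoli every subsequence has a further subsequence converging in $C^1$, necessarily to $x$; so $x_n\to x$ in $C^1$, and $x'$ is Lipschitz. The functions $a_n=(x_n'')_\pi=x_n''-\mathrm{II}_{x_n}(x_n',x_n')$ converge in distributions to $x''-\mathrm{II}_x(x',x')=x''_\pi$. Since $|a_n|\le C$ and the set $\{|a|\le C\text{ a.e.}\}$ is weak-$*$ closed in $L^\infty$, $|x''_\pi|\le C$ a.e. So $x\in K_C$. The first two consequences are immediate. For the third, a sequence in $K_C$ with speeds $\le N$ has a uniformly convergent subsequence by Ascoli, and the first part applies. $\square$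

## 4. On round spheres fast loops cannot be reached from the constants

Here is condition (ii) in the simplest curved case.

**Lemma 5.** Condition (ii) holds for the round unit sphere $S^{d}\subset\mathbb R^{d+1}$, $d\ge1$.

*Proof.* **Step 1: a fast loop in $K_C$ has length near $2\pi\mathbb Z$.** Let $x\in K_C$, $m=\|x'\|_\infty>CT$, and let $\ell$ be its length. The function $|x'|$ is $C$-Lipschitz, because where $x'\ne0$ its derivative is $\langle x''_\pi,x'\rangle/|x'|$. Hence $|x'|\ge m-CT>0$. Parametrize by arclength: $x(t)=u(\theta(t))$, $|u_\theta|=1$. Then $x''_\pi=\theta''u_\theta+(\theta')^2D_\theta u_\theta$ with $D_\theta u_\theta\perp u_\theta$, so $|D_\theta u_\theta|\le C/(m-CT)^2$, and by (1) on the unit sphere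
$$u_{\theta\theta}=-u+g,\qquad|g|\le\frac C{(m-CT)^2}\quad\text{a.e.}$$
By variation of constants, $u(\ell)=\cos\ell\,u(0)+\sin\ell\,u_\theta(0)+\int_0^\ell\sin(\ell-s)g(s)\,ds$. Since $\ell\le mT$, the integral is at most $mTC/(m-CT)^2$. Because $u(\ell)=u(0)\perp u_\theta(0)$, pairing with $u(0)$ gives
$$1-\cos\ell\le\frac{mTC}{(m-CT)^2}.$$
The right side tends to $0$ as $m\to\infty$. So there is $m_0>CT$ such that $m\ge m_0$ implies $\mathrm{dist}(\ell,2\pi\mathbb Z)<1$.

**Step 2: a forbidden length.** Choose an integer $q\ge0$ with $2\pi q+\pi>Tm_0$. A loop in $K_C$ of length $2\pi q+\pi$ would have $m\ge\ell/T>m_0$ and $\mathrm{dist}(\ell,2\pi\mathbb Z)=\pi$, which Step 1 excludes. Length is continuous on $K_C$ (Lemma 4: the topology is the $C^1$ one) and vanishes on constants, so $\ell<2\pi q+\pi$ on the whole component of the constants. On it, either $m\le CT$ or $m\le CT+\min|x'|\le CT+\ell/T$; so $m$ is bounded. $\square$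

## 5. Bounded component: removing the friction, and Corollary 3

We prove (ii)$\Rightarrow$(i) of Theorem 2 by repairing the attempt of Section 3: we cut the force off away from the component of the constants, so that the solutions with friction cannot run away.

Assume (ii). Let $f$ be admissible, $|f|\le C$, $C>0$. Let $\mathcal K_C$ be the component of $K_C$ containing the constants (they form a connected set because $M$ is connected).

**Step 1: an isolating set.** We want a compact set $\mathcal A\supset\mathcal K_C$ that is open in $K_C$. By (ii), $\|x'\|_\infty\le N$ on $\mathcal K_C$ for some $N$; being closed in $K_C$, $\mathcal K_C$ is compact by Lemma 4. The set $\mathcal N=\{x\in K_C:\|x'\|_\infty<N+1\}$ is open in $K_C$ and its closure is compact. $\mathcal K_C$ is a component of $\overline{\mathcal N}$. In a compact Hausdorff space a component is the intersection of the open-closed sets containing it. The set $\overline{\mathcal N}\setminus\mathcal N$ is compact and misses $\mathcal K_C$, so finitely many of these open-closed sets already have an intersection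 $\mathcal A$ that misses it. Thus $\mathcal A$ is open and closed in $\overline{\mathcal N}$ and $\mathcal K_C\subset\mathcal A\subset\mathcal N$. So $\mathcal A$ is compact, and it is open in $K_C$. It is invariant under time shifts, since the shifts of $x\in\mathcal A$ form a connected subset of $K_C$ that meets the open-closed set $\mathcal A$. The set $\mathcal B=K_C\setminus\mathcal A$ is closed in $K_C$, hence in $C_T(M)$. With $\kappa,\tau_0$ as in Lemma 4, choose $d>0$ such that
$$4d\le\mathrm{dist}(\mathcal A,\mathcal B)\quad(\text{no condition if }\mathcal B=\emptyset),\qquad 8d<\tau_0.$$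

**Step 2: modified forces.** For a history $\varphi$ let $d_{\mathcal A}(\varphi)=\min_{a\in\mathcal A}\max_{[-T,0]}|\varphi-a|$, a $1$-Lipschitz function. By shift invariance, $d_{\mathcal A}(x_t)=\mathrm{dist}(x,\mathcal A)$ for every loop $x$ and every $t$. Let $w:[0,\infty)\to[0,1]$ be Lipschitz with $w=1$ on $[0,d]$ and $w=0$ on $[2d,\infty)$. Put
$$f_n(t,\varphi)=w(d_{\mathcal A}(\varphi))\bigl[f(t,\varphi)+P_{\varphi(0)}\bigl(\varphi(0)-\varphi(-\tfrac1n)\bigr)\bigr].$$
All factors are bounded, continuous and Lipschitz on compact sets, so $f_n$ is admissible. The known result with friction $\frac1n$ gives a $T$-periodic $x_n$ with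
$$(x_n'')_\pi=f_n(t,(x_n)_t)-\tfrac1nx_n'.$$
(The difference $\varphi(0)-\varphi(-\frac1n)$ has the size of $\frac1n\varphi'(0)$. The argument only uses that it tends to $0$ when speeds are bounded.) Let $w_n=w(\mathrm{dist}(x_n,\mathcal A))$, a constant in $t$. If $w_n=0$, then $(x_n'')_\pi=-\frac1nx_n'$, and (2) gives $x_n'=0$; so $x_n$ is constant, lies in $\mathcal A$, and $w_n=1$, a contradiction. Hence $w_n>0$, and there is $a_n\in\mathcal A$ with $\|x_n-a_n\|_\infty<2d$.

**Step 3: speeds are bounded.** Let $m_n=\|x_n'\|_\infty=|x_n'(t_n)|$. Since $|x_n(t)-x_n(t-\frac1n)|\le m_n/n$, we have $|(x_n'')_\pi|\le C+\frac2nm_n$. If $m_n\to\infty$ along a subsequence, then $\|\mathrm{II}\|+(C+\frac2nm_n)/m_n^2\le\kappa$ eventually, and the computation (5) gives $|x_n(t_n+\tau_0/m_n)-x_n(t_n)|\ge\tau_0/2$. But this quantity is at most $4d+|a_n(t_n+\tau_0/m_n)-a_n(t_n)|\le4d+o(1)$, because $\mathcal A$ has bounded speeds. This contradicts $8d<\tau_0$.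

**Step 4: the limit.** So $(x_n'')_\pi-w_nf(t,(x_n)_t)\to0$ uniformly. As in Section 3, a subsequence converges in $C^1$ to some $x\in C^2$ with
$$x''_\pi=w_\infty f(t,x_t),\qquad w_\infty=w(\mathrm{dist}(x,\mathcal A)).$$
Hence $|x''_\pi|\le C$ and $x\in K_C$. Since $\mathrm{dist}(x,\mathcal A)\le2d<4d$, $x\notin\mathcal B$. So $x\in\mathcal A$, $w_\infty=1$, and $x$ is a $T$-periodic solution of (4). This proves (ii)$\Rightarrow$(i). $\square$

**Proof of Corollary 3.** By Lemma 5, (ii) holds for $S^{2m}$, and $\chi(S^{2m})=2\ne0$. Apply (ii)$\Rightarrow$(i). $\square$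

## 6. Escape along a path of loops

Suppose conversely that a path of loops with bounded acceleration leads from a constant to infinite speed. The next proposition turns it into a counterexample.

**Proposition 6 (Escape Proposition).** Let $M\subset\mathbb R^s$ be compact, connected, boundaryless, $\dim M\ge2$. Suppose there is a $C^\infty$ map $(\lambda,t)\mapsto x_\lambda(t)\in M$ on $[0,\infty)\times\mathbb R$, $T$-periodic in $t$, with $x_0\equiv p_0$ constant, $|(x_\lambda'')_\pi|\le C_0$ for all $\lambda$, and $\|x_\lambda'\|_\infty\to\infty$ as $\lambda\to\infty$. Then there is an admissible $f$ such that $x''_\pi=f(t,x_t)$ has no $T$-periodic solution.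

The idea rests on one observation: if $x$ is $T$-periodic, the history $x_t$ determines the whole loop $x$. So, as far as periodic solutions are concerned, the force may depend on the entire loop. We therefore first work with forces on loops.

**Definition (field on loops).** In Sections 6–9 a field is a bounded continuous map $F$ that assigns to each $x\in C^1_T(M)$ (with the $C^1$ topology) a continuous $T$-periodic function $F(x):\mathbb R\to\mathbb R^s$ with $F(x)(t)\in T_{x(t)}M$; the target has the sup norm. $\mathrm{Sol}(F)$ is the set of $C^2$ loops with $x''_\pi=F(x)$. We write $\sup|F|$ for $\sup_x\|F(x)\|_\infty$.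

For instance $F(x)=-x'/(1+\|x'\|_\infty)$ is a field bounded by $1$; by (2) its solutions are exactly the constants.

The plan is as follows. We start from a field whose only solution is the constant $p_0$. We then push this solution along the path $x_\lambda$ in small steps, changing the field near one loop at a time and keeping its size bounded. In the limit the solution has gone to infinite speed and none is left. Finally we convert the field on loops into an admissible $f$.

## 7. A field with exactly one solution

**Lemma 7.** Let $M,p_0$ be as in Proposition 6. There is a field $F_0$ with $\mathrm{Sol}(F_0)=\{p_0\}$.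

*Proof.* **Step 1: a vector field with the single zero $p_0$.** Take a smooth tangent field $V$ on $M$ with finitely many zeros. As $M$ is connected, they lie in the interior of an embedded closed disc $D$. In coordinates in which $D$ is the unit disc, replace $V$ on $D$ by $\rho\theta\mapsto\rho V(\theta)$, $|\theta|=1$, $0\le\rho\le1$. This is positively homogeneous of degree $1$ and Lipschitz on the unit sphere, hence Lipschitz. It agrees with $V$ on $\partial D$, where $V\ne0$, and vanishes only at the center. Move the center to $p_0$ by a diffeomorphism of $M$ and scale. We obtain a Lipschitz tangent field $V$ with $|V|\le1$ whose only zero is $p_0$. Let $\Lambda$ be a Lipschitz constant of $V:M\to\mathbb R^s$ for the geodesic distance; so $|V(x(t))-V(x(0))|\le\Lambda\int_0^T|x'|$ for every loop $x$ and $t\in[0,T]$.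

**Step 2: adding normalized friction.** Put
$$F_0(x)=-\frac{x'}{1+\|x'\|_\infty}+\delta V(x),\qquad0<\delta\le\tfrac19,\quad\delta\Lambda T\le\frac1{2+4T}.$$
This is a field with $|F_0|\le1+\delta\le2$. A constant solution satisfies $V=0$, so it is $p_0$, and $p_0$ is a solution.

**Step 3: no nonconstant solutions.** Let $x$ be one, $m=\|x'\|_\infty$, $I=\int_0^T|x'|^2>0$. By (2),
$$\frac I{1+m}=\delta\int_0^T\langle V(x),x'\rangle.\tag{6}$$
Since $\int x'=0$ in $\mathbb R^s$, the right side equals $\delta\int\langle V(x)-V(x(0)),x'\rangle\le\delta\Lambda\bigl(\int|x'|\bigr)^2\le\delta\Lambda TI$. So $1+m\ge1/(\delta\Lambda T)\ge2+4T$ (and if $\Lambda=0$ we already have a contradiction); in particular $m\ge1$ and $2T\le m/2$. As $|x''_\pi|\le2$, the speed $|x'|$ varies by at most $2T\le m/2$ over a period. So $|x'|\ge m/2$ and $I\ge Tm^2/4$. The right side of (6) is also at most $\delta Tm$, hence $m\le4\delta(1+m)\le8\delta m$. This contradicts $\delta\le\frac19$. $\square$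

## 8. Pushing a solution a short way

Fix a smooth $T$-periodic loop $z$ with $A=D_tz'$, $|A|\le C_0$, $\|z'\|_\infty\le v$. We want to change a field near $z$ so that solutions near $z$ are squeezed very close to $z$.

Flat space shows how. There a loop near $z$ is $x=z+\xi$. Let $a\ge1$ be a constant and $y=z+a\xi$. Then $y''=A+a\xi''$ and $x''=A+\xi''$, so
$$y''=F(y)\iff x''=\bigl(1-\tfrac1a\bigr)A+\tfrac1aF(y).$$
The right side defines a new force $\tilde F(x)$, a convex combination of $A$ and $F(y)$, so $|\tilde F|\le\max(C_0,\sup|F|)$. Its solutions are obtained from those of $F$ by the contraction $z+a\xi\mapsto z+\xi$. If $a$ depends on $x$ only through a norm of $\xi$, it is constant in $t$ and the computation is unchanged. On a curved $M$ the same works with $\exp_z\xi$ in place of $z+\xi$, up to an error; the point is that the error is quadratic in the size $r$ of the neighborhood. A linear error $cr$ would not do for the estimates of Section 9: with $N$ steps of size $r$ proportional to $1/N$, the linear bound would be multiplied by a factor that does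 not tend to $1$ as $N\to\infty$, while $N\cdot r^2\to0$.

**Charts near $z$.** Let $\iota$ be the injectivity radius of $M$. For a $T$-periodic $C^1$ section $\xi$ of $z^*TM$ (that is, $\xi(t)\in T_{z(t)}M$) put $\eta=D_t\xi$ and $\|\xi\|_1=\max(\|\xi\|_\infty,\|\eta\|_\infty)$. Since $(p,q)\mapsto\exp_p^{-1}q$ is smooth where $d(p,q)<\iota$, the map $\xi\mapsto\exp_z\xi$ is a homeomorphism from $\{\|\xi\|_\infty<\iota\}$ onto the $C^1$-open set $\{x:\sup_td(x(t),z(t))<\iota\}$. For $x$ in that set we write $\exp_z^{-1}x$ for the section $\xi$. For $0<\rho<\iota$ the sets $\{\|\exp_z^{-1}x\|_1<\rho\}$ are open and form a neighborhood basis of $z$ in $C^1_T(M)$. The sets $\{\|\exp_z^{-1}x\|_1\le\rho\}$ are closed in $C^1_T(M)$: if $x_n=\exp_z\xi_n\to x$ in $C^1$, then $\sup_td(x,z)\le\rho<\iota$, so $x=\exp_z\xi$ with $\xi_n\to\xi$ in $C^1$ and $\|\xi\|_1\le\rho$.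

**Lemma 8 (pushing lemma).** Let $r_*=\min(\iota/4,\frac12)$. There is $c=c(v)$, depending only on $M,C_0,v$, such that for every $r\le r_*$ with $cr\le1$, $cr^2\le\frac12$, every $0<\rho<\frac34r$ and every field $F$ there is a field $\tilde F$ with the following properties, where $U=\{\|\exp_z^{-1}x\|_1<r\}$ and $b(F)=\max(C_0,\sup|F|)$.

(a) $\tilde F=F$ off $U$.

(b) If $\mathrm{Sol}(F)\subset\{\|\exp_z^{-1}x\|_1<\frac34r\}$, then $\mathrm{Sol}(\tilde F)\subset\{\|\exp_z^{-1}x\|_1\le\rho\}$.

(c) $1+b(\tilde F)\le(1+cr^2)(1+b(F))$.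

(d) If $x\in U$, then $\|x'\|_\infty\ge\|z'\|_\infty-1$.

*Proof.* **Step 1: the acceleration of $\exp_z\xi$.** Let $\mathrm{pr}:TM\to M$ be the projection and $e:TM\to M$, $e(p,\xi)=\exp_p\xi$. The Levi-Civita connection splits $T(TM)$ into a horizontal and a vertical part, each identified with $\mathrm{pr}^*TM$; the curve $t\mapsto(z,\xi)$ in $TM$ has velocity with horizontal part $z'$ and vertical part $\eta$. Accordingly $de$ is given by two smooth sections $e_H$ and $\Phi$ of $\mathrm{Hom}(\mathrm{pr}^*TM,e^*TM)$ over $TM$, where $\Phi_\xi=d(\exp_p)_\xi$. So for $x=\exp_z\xi$,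
$$x'=e_H(\xi)z'+\Phi_\xi\eta.\tag{7}$$
If $\xi\in C^2$, differentiate with the induced connections:
$$D_tx'=\Phi_\xi D_t^2\xi+\Psi(\xi,\eta),\qquad\Psi(\xi,\eta)=e_H(\xi)A+(\nabla_{(z',\eta)}e_H)z'+(\nabla_{(z',\eta)}\Phi)\eta.\tag{8}$$
At each $t$, $\Psi$ is a smooth function of $(z,z',A,\xi,\eta)$. Taking $\xi\equiv0$ gives $x=z$, so $\Psi(0,0)=A$ and $e_H(0)=I$. In flat space $e_H=\Phi=I$ and $\Psi\equiv A$.

**Step 2: estimates.** To compare vectors at different points, let $\Pi_\xi$ be parallel transport along $s\mapsto\exp_z(s\xi)$, $0\le s\le1$, from $z$ to $x$, and put $\hat\Psi=\Pi_\xi^{-1}\Psi$, $\hat\Phi_\xi=\Pi_\xi^{-1}\Phi_\xi$. We claim that there are $c=c(v)$ and an $\mathcal L$ linear in $(\xi,\eta)$ such that for $|\xi|,|\eta|\le r\le r_*$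
$$|\hat\Psi(\xi,\eta)-A-\mathcal L(\xi,\eta)|\le cr^2,\quad|\mathcal L(\xi,\eta)|\le cr,\quad\|\hat\Phi_\xi-I\|\le cr^2,\quad|\Pi_\xi^{-1}x'-z'|\le cr.\tag{9}$$
Indeed $\hat\Psi$ is a smooth $T_pM$-valued function on the compact set of all $(p,w,A,\xi,\eta)$ with $p\in M$, $w,A,\xi,\eta\in T_pM$, $|w|\le v$, $|A|\le C_0$, $|\xi|,|\eta|\le r_*$, where $w$ stands for $z'$. Let $\mathcal L$ be its differential in $(\xi,\eta)$ at $(0,0)$. The first and second derivatives in $(\xi,\eta)$ are bounded on this set, and $\hat\Psi(0,0)=A$; Taylor's formula gives the first two estimates. The fourth follows in the same way from (7): $\Pi_\xi^{-1}x'=\Pi_\xi^{-1}e_H(\xi)z'+\hat\Phi_\xi\eta$ equals $z'$ at $(0,0)$. For the third, in a parallel frame along $s\mapsto\exp_z(s\xi)$ the Jacobi field $J(s)=d(\exp_z)_{s\xi}(s\zeta)$ satisfies $J(0)=0$, $J'(0)=\zeta$, $|J''|\le\mathrm{const}\,|\xi|^2|J|$. So $|J|\le\mathrm{const}\,|\zeta|$ on $[0,1]$ and $|J(1)-\zeta|\le\mathrm{const}\,|\xi|^2|\zeta|$; and $J(1)$ is $\hat\Phi_\xi\zeta$ in this frame.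

Now let $r\le r_*$, $cr\le1$, $cr^2\le\frac12$. Then (9) gives (d) at once, and $\|\hat\Phi_\xi^{-1}\|\le2$ for $|\xi|\le r$.

**Step 3: the new field.** Let $\nu:[0,r)\to[0,r)$ be the piecewise linear increasing homeomorphism with $\nu(0)=0$, $\nu(\rho)=\frac34r$, $\nu(u)=u$ for $u\ge\frac78r$, linear on $[0,\rho]$ and on $[\rho,\frac78r]$. As $\rho<\frac34r$, $\nu(u)\ge u$. Let $a(u)=\nu(u)/u\ge1$ and $a(0)=\frac{3r}{4\rho}$; this is continuous. For $x=\exp_z\xi\in U$ write $a=a(\|\xi\|_1)$ and
$$h(x)=\exp_z(a\xi);\qquad h=\mathrm{id}\ \text{off }U.$$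
Since $\|a\xi\|_1=\nu(\|\xi\|_1)<r$, $h(U)\subset U$. Let $\tilde F=F$ off $U$, and for $x=\exp_z\xi\in U$, $y=h(x)$,
$$\tilde F(x)=\Psi(\xi,\eta)+\tfrac1a\,\Phi_\xi\Phi_{a\xi}^{-1}\bigl(F(y)-\Psi(a\xi,a\eta)\bigr).\tag{10}$$
Here $F(y)-\Psi(a\xi,a\eta)$ lies in $T_yM$, $\Phi_{a\xi}^{-1}$ carries it to $T_zM$ and $\Phi_\xi$ to $T_xM$; so $\tilde F(x)$ is tangent along $x$. It is continuous on $U$, because $\xi,\eta,a,y$ depend continuously on $x$. If $\|\xi\|_1\ge\frac78r$, then $a=1$, $y=x$ and $\tilde F(x)=F(x)$. So $\tilde F$ coincides with $F$ on the complement of the closed set $\{\|\exp_z^{-1}x\|_1\le\frac78r\}$. This complement and $U$ are open and cover $C^1_T(M)$, so $\tilde F$ is continuous. Boundedness follows from Step 5. Property (a) holds by definition.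

**Step 4: solutions.** We show that $x\in\mathrm{Sol}(\tilde F)\iff h(x)\in\mathrm{Sol}(F)$. Off $U$ this is trivial. On $U$, $x\in C^2\iff\xi\in C^2\iff y\in C^2$. The number $a$ does not depend on $t$, so $D_t(a\xi)=a\eta$ and $D_t^2(a\xi)=aD_t^2\xi$. By (8) for $x$ and (10), $D_tx'=\tilde F(x)$ holds iff
$$D_t^2(a\xi)=\Phi_{a\xi}^{-1}\bigl(F(y)-\Psi(a\xi,a\eta)\bigr),$$
and by (8) for $y=\exp_z(a\xi)$ this holds iff $D_ty'=F(y)$. Now suppose $\mathrm{Sol}(F)\subset\{\|\exp_z^{-1}x\|_1<\frac34r\}$ and $x\in\mathrm{Sol}(\tilde F)$. Then $h(x)\in\mathrm{Sol}(F)\subset U$; so $x\in U$, since $h$ is the identity off $U$. And $\nu(\|\xi\|_1)<\frac34r=\nu(\rho)$ gives $\|\xi\|_1<\rho$. This is (b).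

**Step 5: the bound.** Let $S=\sup|F|$ and $x\in U$. All of $|\xi|,|\eta|,|a\xi|,|a\eta|$ are $\le r$. Write $\hat\Phi_\xi\hat\Phi_{a\xi}^{-1}=I+E$. As $E=(\hat\Phi_\xi-\hat\Phi_{a\xi})\hat\Phi_{a\xi}^{-1}$, $\|E\|\le4cr^2$. Also $|\hat\Psi(a\xi,a\eta)|\le C_0+cr+cr^2\le C_0+2$. Applying $\Pi_\xi^{-1}$ to (10),
$$\Pi_\xi^{-1}\tilde F(x)=\hat\Psi(\xi,\eta)+\tfrac1a(I+E)\bigl(\Pi_{a\xi}^{-1}F(y)-\hat\Psi(a\xi,a\eta)\bigr).$$
Insert (9). The linear terms cancel, $\mathcal L(\xi,\eta)-\frac1a\mathcal L(a\xi,a\eta)=0$, and
$$\Bigl|\Pi_\xi^{-1}\tilde F(x)-\bigl(1-\tfrac1a\bigr)A-\tfrac1a\Pi_{a\xi}^{-1}F(y)\Bigr|\le2cr^2+4cr^2(S+C_0+2)\le c'r^2(1+S),\quad c'=c(10+4C_0).$$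
Hence $|\tilde F(x)|\le b(F)+c'r^2(1+b(F))$ on $U$, and off $U$ $|\tilde F|=|F|\le b(F)$. So $1+b(\tilde F)\le(1+c'r^2)(1+b(F))$. Rename $c'$ as $c$; this only strengthens the smallness conditions on $r$. $\square$

## 9. Pushing the solution to infinite speed

Let $x_\lambda$ be as in Proposition 6. We construct a field $F$ with $\mathrm{Sol}(F)=\emptyset$.

**Step 1: step sizes.** For $j\ge0$ let $v_j=\sup_{j\le\lambda\le j+1}\|x_\lambda'\|_\infty$ and $c_j=c(v_j)$ from Lemma 8. For $\lambda,\mu\in[j,j+1]$ with $|\lambda-\mu|$ small, $\exp_{x_\lambda(t)}^{-1}x_\mu(t)$ and its covariant $t$-derivative are smooth in $(\lambda,\mu,t)$ and vanish for $\mu=\lambda$. So there is $\ell_j>0$ with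
$$\|\exp_{x_\lambda}^{-1}x_\mu\|_1\le\ell_j|\lambda-\mu|\tag{11}$$
for such $\lambda,\mu$. Choose $N_j$ so large that, with $r^{(j)}=2\ell_j/N_j$: (11) applies for $|\lambda-\mu|=1/N_j$; Lemma 8 applies with $r=r^{(j)}$ to $z=x_\lambda$, $\lambda\in[j,j+1]$; and
$$N_jc_j(r^{(j)})^2=4\ell_j^2c_j/N_j\le2^{-j}.\tag{12}$$

**Step 2: the chain of loops.** Let $z_0=p_0$, and let $z_1,z_2,\dots$ be the loops $x_\lambda$, $\lambda=j+i/N_j$ ($1\le i\le N_j$, $j=0,1,\dots$), in order. Put $r_k=r^{(j)}$, and let $U_k$ be the set $U$ of Lemma 8 for $(z_k,r_k)$. By (11), $\|\exp_{z_k}^{-1}z_{k-1}\|_1\le\ell_j/N_j=\frac12r_k$. Choose $\rho_k\in(0,\frac34r_k)$ so small that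
$$\{\|\exp_{z_k}^{-1}x\|_1\le\rho_k\}\subset\{\|\exp_{z_{k+1}}^{-1}x\|_1<\tfrac34r_{k+1}\};$$
this is possible because the right side is an open set containing $z_k$.

**Step 3: the sequence of fields.** Let $F^{(0)}=F_0$ from Lemma 7, and let $F^{(k)}$ be obtained from $F^{(k-1)}$ by Lemma 8 with $(z_k,r_k,\rho_k)$. The unique solution $z_0$ of $F_0$ lies in $\{\|\exp_{z_1}^{-1}x\|_1<\frac34r_1\}$. So Lemma 8(b) and the choice of $\rho_k$ give inductively
$$\mathrm{Sol}(F^{(k)})\subset\{\|\exp_{z_k}^{-1}x\|_1\le\rho_k\}\subset U_k\qquad(k\ge1).$$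
By Lemma 8(c) and (12), $1+\sup|F^{(k)}|\le(1+b(F_0))\exp\sum_jN_jc_j(r^{(j)})^2\le(1+b(F_0))e^2$.

**Step 4: the limit.** By Lemma 8(d), $\|x'\|_\infty\ge\|z_k'\|_\infty-1$ on $U_k$, and $\|z_k'\|_\infty\to\infty$. So each $C^1$-open set $\{\|x'\|_\infty<N\}$ meets only finitely many $U_k$. On it $F^{(k)}$ is eventually constant in $k$, by Lemma 8(a). Hence $F=\lim F^{(k)}$ exists, is continuous, is a field, and $|F|\le B$ for some $B>0$. If $x\in\mathrm{Sol}(F)$, then $x\in\mathrm{Sol}(F^{(k)})\subset U_k$ for all large $k$, which is impossible. So $\mathrm{Sol}(F)=\emptyset$.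

## 10. From loops back to histories

It remains to replace $F$ by an admissible $f$. This completes the proof of Proposition 6.

**Step 1: a continuous $f_2$ on histories.** Let $\mathcal Y=(\mathbb R/T\mathbb Z)\times BU((-\infty,0],M)$, a metric space. The set $\mathcal P\subset\mathcal Y$ of $(t,\varphi)$ with $\varphi$ $T$-periodic is closed. For $(t,\varphi)\in\mathcal P$ let $x_{t,\varphi}\in C_T(M)$ be the loop with $x_t=\varphi$, i.e. $x_{t,\varphi}(s)=\tilde\varphi(s-t)$ with $\tilde\varphi$ the periodic extension of $\varphi$. Since $\varphi$ is uniformly continuous, $(t,\varphi)\mapsto x_{t,\varphi}$ is continuous. The set $\mathcal P_K=\{(t,\varphi)\in\mathcal P:x_{t,\varphi}\in K_B\}$ is closed because $K_B$ is closed in $C_T(M)$ (Lemma 4); it is nonempty, since it contains constants. On $\mathcal P_K$ put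
$$f_0(t,\varphi)=F(x_{t,\varphi})(t)\in T_{\varphi(0)}M.$$
The field $F$ is only $C^1$-continuous, but on $K_B$ the $C^0$ and $C^1$ topologies coincide (Lemma 4), so $f_0$ is continuous. Dugundji's theorem extends a continuous map from a closed subset of a metric space to a normed space, with values in the convex hull of the image. It gives a continuous $f_1:\mathcal Y\to\mathbb R^s$ extending $f_0$ with $|f_1|\le B$. Let $f_2(t,\varphi)=P_{\varphi(0)}f_1(t,\varphi)$. A $T$-periodic solution $x$ of $x''_\pi=f_2(t,x_t)$ has $|x''_\pi|\le B$, so $x\in K_B$ and $f_2(t,x_t)=F(x)(t)$, that is, $x\in\mathrm{Sol}(F)=\emptyset$. So there is none.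

**Step 2: how much $f_2$ may be perturbed.** For $x\in C_T(M)$ set $F_2(x)(t)=f_2(t,x_t)$. Since $(t,x)\mapsto(t,x_t)$ is continuous and $\mathbb R/T\mathbb Z$ is compact, $F_2$ is continuous into the sup norm. For $x\in C_T(M)$ and $\mu\in(0,1]$ consider the property

$(\mathrm P_{x,\mu})$: no $T$-periodic $C^2$ loop $y$ in $M$ with $\|y-x\|_\infty<\mu$ has $\|y''_\pi-F_2(y)\|_\infty<\mu$.

For each $x$ it holds for some $\mu$. Otherwise there are $C^2$ loops $y_n\to x$ uniformly with $\|(y_n'')_\pi-F_2(y_n)\|_\infty\to0$. For large $n$, $y_n\in K_{B+1}$, so $y_n\to x$ in $C^1$ by Lemma 4, and $y_n''\to\mathrm{II}_x(x',x')+F_2(x)$ uniformly. Then $x\in C^2$ solves $x''_\pi=f_2(t,x_t)$, contradicting Step 1.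

Let $e_0(x)\in(0,1]$ be the supremum of the $\mu$ with $(\mathrm P_{x,\mu})$. If $\|x-\tilde x\|_\infty<\mu$, then $(\mathrm P_{x,\mu})$ implies $(\mathrm P_{\tilde x,\mu-\|x-\tilde x\|_\infty})$; so $e_0$ is $1$-Lipschitz. The function $(t,\varphi)\mapsto\frac12e_0(x_{t,\varphi})$ is continuous on the closed set $\mathcal P$ with values in $(0,\frac12]$. Applying Tietze's theorem to its logarithm and truncating, extend it to a continuous $e:\mathcal Y\to(0,\frac12]$.

**Step 3: a locally Lipschitz approximation within $e$.** The sets $O_{y_0}=\{y\in\mathcal Y:|f_2(y)-f_2(y_0)|<e(y)\}\ni y_0$ form an open cover of $\mathcal Y$. Metric spaces are paracompact, so there is a locally finite open refinement $\{O_i\}$ by nonempty sets, $O_i\subset O_{y_i}$. Let $d_i(y)=\min(1,\mathrm{dist}(y,\mathcal Y\setminus O_i))$, with $d_i=1$ if $O_i=\mathcal Y$, and $p_i=d_i/\sum_kd_k$. Each $d_i$ is $1$-Lipschitz and positive exactly on $O_i$. Locally the sums are finite and $\sum_kd_k$ is bounded below by a positive number; so the $p_i$ are locally Lipschitz. Hence $g=\sum_ip_if_2(y_i)$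 is locally Lipschitz, $|g|\le B$, and $|g-f_2|<e$, because $p_i(y)\ne0$ implies $|f_2(y_i)-f_2(y)|<e(y)$. Put
$$f(t,\varphi)=P_{\varphi(0)}g(t,\varphi).$$
As $f_2$ is tangent, $|f-f_2|=|P_{\varphi(0)}(g-f_2)|<e$. The map $p\mapsto P_p$ is Lipschitz on $M$ and $g$ is bounded. So $f$ is tangent, continuous, $T$-periodic, bounded and locally Lipschitz on $\mathcal Y$.

**Step 4: $f$ is admissible and has no periodic solution.** A bounded locally Lipschitz function is Lipschitz on compact sets: otherwise, on some compact set, there are $y_n,y_n'$ with $|f(y_n)-f(y_n')|>n\,d(y_n,y_n')$; boundedness gives $d(y_n,y_n')\to0$, and a common limit point contradicts the local Lipschitz property. A compact subset of $\mathbb R\times BU$ projects to a compact subset of $\mathcal Y$, so $f$ is admissible. If $y$ is a $T$-periodic solution of $y''_\pi=f(t,y_t)$, then, since $x_{t,y_t}=y$,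
$$\|y''_\pi-F_2(y)\|_\infty=\sup_t|f(t,y_t)-f_2(t,y_t)|\le\sup_te(t,y_t)=\tfrac12e_0(y).$$
This contradicts $(\mathrm P_{y,\mu})$ for some $\mu>\frac12e_0(y)$. Proposition 6 is proved. $\square$

## 11. Unbounded component: the converse half of Theorem 2

We prove (i)$\Rightarrow$(ii). A connected compact boundaryless manifold of positive dimension with $\chi(M)\ne0$ has $\dim M\ge2$, since in dimension $1$ it is a circle. Suppose that for some $C$ the component $\mathcal S=\mathcal K_C$ of the constants has unbounded speed. We construct a path as in Proposition 6; this contradicts (i).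

**Step 1: short steps.** We join two $C^1$-close smooth loops without losing control of the acceleration. Let $y,\bar y$ be smooth loops in $K_{C+1}$ with speeds $\le v$, $\bar y=\exp_y\xi$, $\|\xi\|_1\le r$, $\eta=D_t\xi$, $A=D_ty'$. Use Section 8 with $z=y$ and $C_0=C+1$; let $c=c(v)$ be a constant for (9), and $r\le r_*$, $cr\le1$, $cr^2\le\frac12$. By (8) for $\bar y$, $D_t^2\xi=\hat\Phi_\xi^{-1}\theta$ with $\theta=\Pi_\xi^{-1}D_t\bar y'-\hat\Psi(\xi,\eta)$, $|\theta|\le2C+4$. By (8) for $\exp_y(s\xi)$, $0\le s\le1$, its acceleration transported to $T_yM$ is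
$$s\hat\Phi_{s\xi}\hat\Phi_\xi^{-1}\theta+\hat\Psi(s\xi,s\eta)=s\,\Pi_\xi^{-1}D_t\bar y'+(1-s)A+R,$$
where the linear terms $-s\mathcal L(\xi,\eta)+\mathcal L(s\xi,s\eta)$ have cancelled and $|R|\le4cr^2(2C+4)+2cr^2$. So the acceleration is at most $C+2$ if $r\le r(v)$ for a suitable $r(v)>0$, which we may take nonincreasing in $v$. By the fourth estimate in (9) the speeds on this path are pointwise $\ge|y'|-1$. The path is smooth in $(s,t)$.

**Step 2: smoothing.** Each $x\in K_C$ is a $C^1$-limit of smooth loops in $K_{C+1}$. Let $\pi$ be the nearest-point projection onto $M$ (smooth near $M$), $\varrho_h$ mollifiers, $u=\varrho_h*x$, $x_h=\pi(u)$. Then $x_h\to x$ in $C^1$ as $h\to0$. With $a=x''_\pi$,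
$$x_h''=d\pi_u(\varrho_h*x'')+d^2\pi_u(u',u'),\qquad\varrho_h*x''=\varrho_h*a+\mathrm{II}_x(x',x')+o(1)$$
uniformly. Since $u\to x$, $u'\to x'$ uniformly and $u''$ stays bounded, the tangential part $P_{x_h}x_h''$ differs by $o(1)$, uniformly, from
$$P_x(\varrho_h*a)+P_x\bigl[d\pi_x\mathrm{II}_x(x',x')+d^2\pi_x(x',x')\bigr].$$
The second term vanishes. Indeed $d\pi_x=P_x$, so $P_xd\pi_x\mathrm{II}_x=0$. Differentiating $x=\pi(x)$ twice, $x''=d\pi_xx''+d^2\pi_x(x',x')$ a.e., and taking the tangential part gives $P_xd^2\pi_x(x',x')=0$ a.e., hence everywhere by continuity. Finally $|\varrho_h*a|\le C$. So $x_h\in K_{C+1}$ for small $h$.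

**Step 3: a chain to infinity.** Use the $C^1$ metric $\max(\|x-y\|_\infty,\|x'-y'\|_\infty)$. For each integer $N\ge0$ the set $\mathcal S_N=\mathcal S\cap\{N\le\|x'\|_\infty\le N+1\}$ is compact by Lemma 4. It is nonempty, because $\|x'\|_\infty$ is continuous on the connected set $\mathcal S$, vanishes on constants and is unbounded. Choose $\mu_N\le\frac14$, nonincreasing in $N$, so small that any two loops with speeds $\le N+4$ at $C^1$ distance $\le3\mu_N$ satisfy $\bar y=\exp_y\xi$ with $\|\xi\|_1\le r(N+4)$. This is possible because $\xi$ and $D_t\xi$ are continuous functions of $(y,y',\bar y,\bar y')$ near the compact set $\{(y,y')=(\bar y,\bar y'),\ |y'|\le N+4\}$, where they vanish. Cover $\mathcal S_N$ by finitely many open $C^1$-balls of radius $\mu_N$ centered in $\mathcal S_N$, with a constant $p_0$ among the centers for $N=0$.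

Make a graph whose vertices are the pairs (level $N$, center of a ball of level $N$), two being joined if their balls meet inside $\mathcal S$. The graph is connected: a splitting of the vertices into two nonempty parts with no edges between them would split $\mathcal S$ into two disjoint nonempty open sets. Joined centers have speeds differing by at most $\frac12$, so their levels differ by at most $1$; as each level is finite, the graph is locally finite. It is infinite. By König's lemma there is an infinite ray of distinct vertices starting at $p_0$, and since each level is finite, the speeds along it tend to infinity.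

**Step 4: the path.** Replace each vertex of level $N$ other than $p_0$ by a smooth loop in $K_{C+1}$ within $\frac12\mu_N$ (Step 2). For consecutive vertices with smaller level $N$, the speeds are at most $N+2+\frac18<N+4$ and the $C^1$ distance is less than $2\mu_N+\mu_N=3\mu_N$. So Step 1 joins them by a path with accelerations $\le C+2$. Let $\varsigma:[0,1]\to[0,1]$ be smooth, nondecreasing, $0$ near $0$ and $1$ near $1$. Reparametrizing each piece by $\varsigma$ and letting the pieces occupy successive unit intervals, we obtain a $C^\infty$ family $x_\lambda$ with $x_0=p_0$ and accelerations $\le C+2$. On the $k$-th piece $\|x_\lambda'\|_\infty$ is at least the top speed of its first loop minus $1$, so $\|x_\lambda'\|_\infty\to\infty$. Proposition 6 contradicts (i). With Section 5 this proves Theorem 2. $\square$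

## 12. Gaining speed on a flat torus

For Theorem 1 we need a compact $M$ with $\chi(M)\ne0$ and a path of loops of bounded acceleration from a constant to infinite speed. We take period $1$ for the moment.

Here is a way to start. On a disc with metric $d\rho^2+\phi(\rho)^2d\vartheta^2$, $\vartheta\in\mathbb R/\mathbb Z$, where $\phi=2\pi\rho$ near $0$ and $\phi=1$ for $\rho\ge2$ (a "cigar"), consider the loops $\rho=r$, $\vartheta=t_0t$ with $t_0$ an integer. For $r=0$ the loop is constant. Its acceleration is $-\phi\phi'(r)t_0^2\,\partial_\rho$, and for $r\ge2$ it is a closed geodesic of speed $t_0$. So we reach speed $t_0$ at the price of acceleration $t_0^2\sup|\phi\phi'|$, and with bounded acceleration only bounded $t_0$ are available.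

Now take the product of this disc with a flat torus $\mathbb R^3/\mathbb Z^3$ in which the loop already runs with velocity $(a,b,c)\in\mathbb Z^3$. The same deformation takes the closed geodesic of class $(a,b,c,0)$ of the flat torus $\mathbb R^4/\mathbb Z^4$ to that of class $(a,b,c,t_0)$. The cost in acceleration is still $t_0^2\sup|\phi\phi'|$, whatever $a,b,c$ are, and the squared speed grows from $n$ to $n+t_0^2$. To repeat this we must get from $(a,b,c,t_0)$ to some $(a',b',c',0)$ of the same norm, through loops of bounded acceleration. The linear isometries of $\mathbb R^4$ preserving $\mathbb Z^4$ are the signed permutations of coordinates; they never create a zero coordinate from a vector all of whose coordinates are nonzero. So we must use rational isometries $F$ that map $q\in\mathbb Z^4$ to $Fq\in\mathbb Z^4$ only for some $q$. The next section shows that finitely many such $F$ suffice; then we build a manifold that realizes them.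

## 13. Integral quaternions and finitely many rational isometries

Let $\mathbb H=\mathbb R^4$ be the quaternions, $N(x)=|x|^2$, $L=\mathbb Z\langle1,i,j,k\rangle=\mathbb Z^4$, and $O=L\cup(L+\frac{1+i+j+k}2)$ the Hurwitz order. We use four facts.

* Every nonzero right ideal of $O$ is $\beta O$, and $|O/\beta O|=N(\beta)^2$. For the first, take $\beta\ne0$ of minimal norm in the ideal. Every point of $\mathbb H$ has distance $<1$ from $O$, since the distance to $L$ is $\le1$ with equality only when all coordinates are half-odd, and such points lie in $O$. So for $x$ in the ideal there is $u\in O$ with $N(\beta^{-1}x-u)<1$, hence $N(x-\beta u)<N(\beta)$ and $x=\beta u$. The second holds because left multiplication by $\beta$ has determinant $N(\beta)^2$.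
* For $x\in O$ there is a unit $u\in O^\times$ with $xu\in L$. If $x\notin L$, write $x=2l+\omega$ with $l\in L$, $\omega=\frac12(\pm1\pm i\pm j\pm k)$; then $x\bar\omega=2l\bar\omega+1\in L$.
* $O\cap\frac15L=L$, since coordinates in $\frac12\mathbb Z\cap\frac15\mathbb Z$ are integers.
* For an odd prime $\ell$, $L_\ell:=L\otimes\mathbb Z_\ell\cong M_2(\mathbb Z_\ell)$ and $L/\ell L=O/\ell O\cong M_2(\mathbb F_\ell)$, with norm equal to $\det$.

For $\alpha,\beta\in L$ with $N(\alpha)=N(\beta)=5$ let
$$F_{\alpha,\beta}(x)=\alpha^{-1}x\beta=\tfrac15\bar\alpha x\beta,$$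
a linear isometry of $\mathbb R^4$ with $F_{\alpha,\beta}^{-1}=F_{\bar\alpha,\bar\beta}$. Let $\mathcal F$ be the finite set of these isometries.

Two examples. For $\alpha=\beta=2+i$, $F$ fixes $1$ and $i$, and since $(2-i)j=j(2+i)$, $F(j)=\frac15j(2+i)^2=\frac{3j-4k}5$ and likewise $F(k)=\frac{4j+3k}5$: a $3$-$4$-$5$ rotation in the $(j,k)$-plane. It maps $q=(a,b,c,d)\in L$ into $L$ exactly when $3c+4d\equiv0$ mod $5$; then $d\equiv3c$ mod $5$, and $-4c+3d\equiv0$ follows. For example $F(j-2k)=-j-2k$. Second, take $\alpha=2+k$ and $\beta=(2+k)i=2i+j$. As $\alpha$ commutes with $1+4k$, $F_{\alpha,\beta}(1+4k)=(1+4k)i=i+4j$: the vector $(1,0,0,4)$ goes to $(0,1,4,0)$, whose last coordinate is $0$.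

**Lemma 9.** Let $n$ be odd, $5\nmid n$, and $w,w'\in L$ primitive (coordinates with gcd $1$), $N(w)=N(w')=n$. Then there are $w=w_0,\dots,w_k=w'$ in $L$ with $w_i=F_i(w_{i-1})$, $F_i\in\mathcal F$.

*Proof.* **Step 1: there are $\gamma,\delta\in L[\frac15]$ of norm $1$ with $\gamma w'=w\delta$.** We solve the problem at each prime and glue. Let $\ell\mid n$ be prime, so $\ell\ne2,5$. Since $w$ is primitive, it is nonzero mod $\ell$; so its Smith normal form in $L_\ell\cong M_2(\mathbb Z_\ell)$ is $w=g_1\,\mathrm{diag}(1,\ell^b)\,g_2$ with $g_1,g_2\in GL_2(\mathbb Z_\ell)$. Writing $g_1=k_1\mathrm{diag}(1,\det g_1)$ and $g_2=\mathrm{diag}(1,\det g_2)k_2$ moves the unit determinants into the middle, and $\det w=n$ gives $w=k_1Dk_2$ with $D=\mathrm{diag}(1,n)$ and $k_1,k_2\in SL_2(\mathbb Z_\ell)$. In the same way $w'=k_1'Dk_2'$ with the same $D$. Let $\gamma_\ell=k_1k_1'^{-1}$. Then $w^{-1}\gamma_\ell w'=k_2^{-1}k_2'\in L_\ell$.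

The group $\mathbf G$ of norm-one quaternions is simply connected and absolutely almost simple over $\mathbb Q$, and $\mathbf G(\mathbb Q_5)\cong SL_2(\mathbb Q_5)$ is noncompact. Strong approximation (Kneser; Platonov–Rapinchuk, *Algebraic Groups and Number Theory*, Thm 7.12) says: if $\prod_{v\in S}\mathbf G(\mathbb Q_v)$ is noncompact, $\mathbf G(\mathbb Q)$ is dense in the group of adeles of $\mathbf G$ without $S$-components. Apply it with $S=\{\infty,5\}$. The conditions "$\gamma\in L_\ell$ for all primes $\ell\ne5$, and $\gamma\in\gamma_\ell+nL_\ell$ for $\ell\mid n$" define a nonempty open subset of these adeles (take $1$ at $\ell\nmid5n$ and $\gamma_\ell$ at $\ell\mid n$). So there is $\gamma\in\mathbf G(\mathbb Q)$ satisfying them, and $\gamma\in L[\frac15]$. Put $\delta=w^{-1}\gamma w'$, of norm $1$. For $\ell\nmid5n$ (including $\ell=2$), $w^{-1}=\bar w/n\in L_\ell$, so $\delta\in L_\ell$. For $\ell\mid n$, $\delta\in w^{-1}\gamma_\ell w'+w^{-1}nL_\ell w'=w^{-1}\gamma_\ell w'+\bar wL_\ell w'\subset L_\ell$. Hence $\delta\in L[\frac15]$.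

**Step 2: peeling off factors of norm $5$.** For some $s\ge1$, $g=5^s\gamma$ and $h=5^s\delta$ lie in $L$; $N(g)=N(h)=5^{2s}$ and $gw'=wh$. Suppose, more generally, that $g,h,w\in L$, $gw'=wh$, $N(g)=N(h)=5^\nu$, $\nu\ge1$, $N(w)=n$. We split one factor off on each side.

*A left factor $\alpha$ of $g$.* There is $\alpha\in L$ with $N(\alpha)=5$ and $g\in\alpha O$. If $g\in5O$, take $\alpha=2+i$, since $5=(2+i)(2-i)$. Otherwise $g$ is nonzero and singular in $O/5O\cong M_2(\mathbb F_5)$, i.e. of rank $1$. The right ideal it generates there consists of the matrices whose columns lie in a fixed line, so it has $25$ of the $625$ elements. So $gO+5O$ has index $25$ in $O$, and $gO+5O=\alpha O$ with $N(\alpha)=5$; multiplying $\alpha$ by a unit on the right we may take $\alpha\in L$. Then $g'=\alpha^{-1}g\in O\cap\frac15L=L$.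

*The matching factor $\beta$ of $h$.* Let $I=\{x\in O:wx\in\alpha O\}$, a right ideal. Since $n=w\bar w\in wO$, $5=\alpha\bar\alpha\in\alpha O$ and $\gcd(n,5)=1$, we have $wO+\alpha O=O$, so the map $O\to O/\alpha O$, $x\mapsto wx$, is onto. Hence $|O/I|=25$ and $I=\beta O$ with $N(\beta)=5$, and we may take $\beta\in L$. As $wh=gw'=\alpha g'w'$, $h\in I$, so $h=\beta h'$ with $h'\in O\cap\frac15L=L$.

*The new $w$.* As $\beta\in I$, $w_1:=\alpha^{-1}w\beta\in O\cap\frac15L=L$. Also $N(w_1)=n$, $N(g')=N(h')=5^{\nu-1}$, and $g'w'=\alpha^{-1}wh=w_1h'$. So we can iterate.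

Starting from $\nu=2s$, after $2s$ steps we have $gw'=w_{2s}h$ with $g,h\in L$ of norm $1$. Replacing the last $\alpha,\beta$ by $\alpha g,\beta h$ turns $w_{2s}$ into $g^{-1}w_{2s}h=w'$. $\square$

**Lemma 10.** There are integers $a_i,b_i,c_i$ and $t_i\in\{2,4\}$ ($i\ge0$) such that, with $v_0=(0,0,0,1)$, $v_i=(a_{i-1},b_{i-1},c_{i-1},t_{i-1})$ for $i\ge1$ and $v_i'=(a_i,b_i,c_i,0)$ for $i\ge0$, the vectors $v_i,v_i'\in\mathbb Z^4$ are primitive and of equal norm $n_i$, $n_i$ odd, $5\nmid n_i$, and $n_i\to\infty$.

*Proof.* Let $n_0=1$, $n_{i+1}=n_i+t_i^2$, $t_i=4$ for $i$ even and $t_i=2$ for $i$ odd. Then $n_i\equiv1$ mod $4$, and mod $5$ the $n_i$ are $1,2,1,2,\dots$ By Gauss's theorem, $n_i$ (being $\not\equiv0,4,7$ mod $8$) is a primitive sum of three squares $a_i^2+b_i^2+c_i^2$. Then $(a_i,b_i,c_i,0)$ and $(a_i,b_i,c_i,t_i)$ are primitive, of norms $n_i$ and $n_{i+1}$. $\square$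

One possible beginning is $v_0=k$, $v_0'=1$, $v_1=1+4k$, $v_1'=i+4j$, $v_2=i+4j+2k$, with norms $1,1,17,17,21$. Both moves $v_i\to v_i'$ here need only one isometry: $F_{2+k,2i+j}(1+4k)=i+4j$ was computed above, and $F_{\alpha,\beta}(k)=1$ for $\alpha=2+i$, $\beta=-k\alpha=-j-2k$, because $k\beta=\alpha$.

## 14. Ends, and gluing along them

Let $\mathbb T=\mathbb R^4/L$, and $\mathbb T_\Lambda=\mathbb R^4/\Lambda$ for a finite-index subgroup $\Lambda\subset L$. For $F\in\mathcal F$ put $\Lambda_F=\{q\in L:Fq\in L\}\supset5L$. Then $F(\Lambda_F)=\Lambda_{F^{-1}}$, so $F$ induces an isometry $\mathbb T_{\Lambda_F}\to\mathbb T_{\Lambda_{F^{-1}}}$. For the $3$-$4$-$5$ rotation, $\Lambda_F=\{3c+4d\equiv0\bmod5\}$ has index $5$. Let $B_\delta$ be the open $\delta$-ball in $\mathbb R^9$.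

**Definition (end).** An end of a $14$-dimensional Riemannian manifold $X$ is an open subset $E$ with an isometry $E\cong\mathbb T_\Lambda\times(0,1)\times B_\delta$ (product metric, coordinates $(y,s,b)$) such that $\{s\ge c\}$ is closed in $X$ for each $c\in(0,1)$.

The simplest example is $X=\mathbb T\times(-1,1)\times B_\delta$ with $E=\{s>0\}$.

**Lemma 11.** Two ends with an isometry $\psi$ between their tori are glued by $(y,s,b)\mapsto(\psi(y),1-s,b)$. If finitely many pieces, with pairwise disjoint ends, are glued along pairs of ends belonging to different pieces, each end being used at most once, the result is a smooth Riemannian manifold.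

*Proof.* The gluing maps are isometries between open sets, and each end is used at most once. So the quotient map is open and injective on each piece, and the smooth and metric structures descend. Only the Hausdorff property is at stake, and for an open quotient map it holds once the graph of each gluing is closed. Let $p_n=(y_n,s_n,b_n)\to p$ in the first piece and $p_n'=(\psi(y_n),1-s_n,b_n)\to p'$ in the second. If $p$ lies in the first end, then $(y_n,s_n,b_n)$ converges to its coordinates and $p'$ is the image of $p$. If not, then $p\notin\{s\ge c\}$ for every $c$, and these sets are closed, so $s_n\to0$. Then eventually $1-s_n\ge\frac12$, so $p'$ lies in the second end and has coordinate $\lim(1-s_n)=1$ there, which is impossible. $\square$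

## 15. The junction between a torus and its finite cover

Fix $F=F_{\alpha,\beta}\in\mathcal F$. We want a piece with one end modelled on $\mathbb T$ and another modelled on $\mathbb T_{\Lambda_F}$, such that a closed geodesic of class $q\in\Lambda_F$ can be moved from one to the other through closed geodesics. The idea is this. A flat $\mathbb C^4$-bundle over $\mathbb T$ with holonomy group $L/\Lambda_F$ contains $\mathbb T$ as its zero section. It also contains the multivalued parallel sections through a point $\omega\zeta$ with trivial stabilizer, and these are copies of $\mathbb T_{\Lambda_F}$. A loop of class $q\in\Lambda_F$ has trivial holonomy and can be pushed off the zero section.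

**The metric.** Let
$$\theta_j(y)=2\pi(Fy)_j=\tfrac{2\pi}5\langle\bar\alpha y\beta,e_j\rangle,\qquad j=1,\dots,4,$$
linear forms on $\mathbb R^4$. Then $\theta_j(L)\subset\frac{2\pi}5\mathbb Z$ and $\Lambda_F=\{q\in L:\theta_j(q)\in2\pi\mathbb Z\ \forall j\}$. The finite group $G=L/\Lambda_F$ acts on $\mathbb C^4$ by $z\mapsto(e^{i\theta_j(q)}z_j)_j$. The action is free on the orbit of $\zeta=\frac12(1,1,1,1)$, $|\zeta|=1$, since all coordinates of $\zeta$ are nonzero. On $\mathbb T\times\mathbb C^4\times\mathbb R^2\ni(y,z,\sigma,\tau)$ take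
$$g=|dy|^2+d\sigma^2+d\tau^2+\sum_j|dz_j-i\gamma(\sigma)z_j\theta_j(dy)|^2,$$
with $\gamma$ smooth, $\gamma=0$ for $\sigma\le1$, $\gamma=1$ for $\sigma\ge2$. For $\sigma\le1$ this is a product metric. For $\sigma\ge2$ put $\hat z_j=e^{-i\theta_j(y)}z_j$, which is defined up to $G$ because $y$ is defined up to $L$. Since $d\hat z_j=e^{-i\theta_j(y)}(dz_j-iz_j\theta_j(dy))$,
$$g=|dy|^2+|d\hat z|^2+d\sigma^2+d\tau^2\qquad(\sigma\ge2).\tag{13}$$

**The set $J_F$.** Let $d_0=\min_{1\ne g\in G}|g\zeta-\zeta|>0$. The group $G$ is nontrivial: $\bar\alpha$ and $\beta$ are nonzero in $M_2(\mathbb F_5)$, so $\bar\alpha M\beta\ne0$ for some matrix $M$. Take $\delta<\min(\frac14,\frac{d_0}8)$, one $\delta$ for all $F\in\mathcal F$. Let $J_F$ be the open set of points with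

(I) $|z|^2+\tau^2<\delta^2$, $0<\sigma<4$; or

(II) $\hat z=\omega\zeta+\eta$ up to the action of $G$, with $0<\omega<2$, $\mathrm{Re}\langle\eta,\zeta\rangle=0$, $|\eta|^2+(\sigma-3)^2+\tau^2<\delta^2$.

In (II), $\sigma\in(2,4)$. Both sets are connected, and they intersect (small $\omega$, $\eta=0$, $\sigma=3$, $\tau=0$); so $J_F$ is connected. For the $3$-$4$-$5$ rotation, $\theta_1=2\pi y_1$, $\theta_2=2\pi y_2$, $\theta_3=\frac{2\pi}5(3y_3+4y_4)$, $\theta_4=\frac{2\pi}5(-4y_3+3y_4)$. Here $G\cong\mathbb Z/5$ is generated by $j$, with $(\theta_3,\theta_4)=(\frac{6\pi}5,-\frac{8\pi}5)$. For each $g\ne1$ the angles in the third and fourth coordinate are, up to sign and order, $\frac{2\pi}5$ and $\frac{4\pi}5$ modulo $2\pi$. So $|g\zeta-\zeta|^2=\sin^2\frac\pi5+\sin^2\frac{2\pi}5=\frac54$ and $d_0=\frac{\sqrt5}2$.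

**End $A$:** $\{0<\sigma<1\}$. It consists of points of (I) only, and $\gamma=0$ there, so it is $\mathbb T\times(0,1)\times B_\delta$ with $s=1-\sigma$, $b=(z,\tau)\in\mathbb R^8\times\mathbb R$. The sets $\{s\ge c\}=\{\sigma\le1-c\}$ are closed in $J_F$.

**End $B$:** the set of points in (II) admitting a representation with $1<\omega<2$; $s=\omega-1$, $b=(\eta,\sigma-3,\tau)\in\mathbb R^7\times\mathbb R\times\mathbb R$. We check that it is an end modelled on $\mathbb T_{\Lambda_F}$. The map
$$(y,\omega,b)\mapsto\bigl(y\bmod L,\ z_j=e^{i\theta_j(y)}(\omega\zeta+\eta)_j,\ \sigma,\ \tau\bigr)$$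
is by (13) a local isometry from the product $\mathbb R^4\times(1,2)\times B_\delta$, invariant under $y\mapsto y+q$, $q\in\Lambda_F$. Suppose two points with $\omega,\omega'\ge\frac12$ have the same image. Then $y'=y+q$ with $q\in L$, and $\omega'\zeta+\eta'=g(\omega\zeta+\eta)$ for the element $g\in G$ given by $-q$; so $|\omega'\zeta-\omega g\zeta|=|g\eta-\eta'|<2\delta$. For $g\ne1$, however,
$$|\omega'\zeta-\omega g\zeta|^2=(\omega-\omega')^2+\omega\omega'|\zeta-g\zeta|^2\ge d_0^2/4>(2\delta)^2.$$
So $g=1$, hence $q\in\Lambda_F$, $\omega=\omega'$, $\eta=\eta'$. Thus the $(\omega,b)$-representation is unique among those with $\omega\ge\frac12$, and end $B$ is isometric to $\mathbb T_{\Lambda_F}\times(0,1)\times B_\delta$.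

For $c\in(1,2)$ the set $\{\omega\ge c\}$ is closed in $J_F$. Let such points $p_n\to p\in J_F$. Then $|\hat z|\ge c$ at $p$, so $p\notin$ (I), where $|z|=|\hat z|<\delta$. So $p$ has a representation (II) with $\omega\ge|\hat z|-\delta>\frac12$. Nearby points have representations with nearby $\omega$, and by uniqueness $\omega(p_n)\to\omega(p)$; so $\omega(p)\ge c$. Ends $A$ and $B$ are disjoint ($\sigma<1$ and $\sigma>2$).

**Closed geodesics in $J_F$** (time $t\in[0,1]$). There are two families.

(G1) For $q\in L$: $y=tq$, $z=0$, $\sigma,\tau$ constant. In $\mathbb T\times\mathbb C^4\times\mathbb R^2$ the set $\{z=0\}$ is the fixed set of the isometry $z\mapsto-z$. Hence it is totally geodesic, with flat product metric, and $J_F$ is an open subset of this space.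

(G2) For $q\in\Lambda_F$ and $0\le\omega<2$: $y=tq$, $\hat z=\omega\zeta$ (that is, $z_j=\omega\zeta_je^{i\theta_j(q)t}$), $\sigma=3$, $\tau=0$. By (13) this is a geodesic of the local product. It is closed since $\theta_j(q)\in2\pi\mathbb Z$, and it is smooth in $(\omega,t)$.

Both have speed $|q|$.

## 16. Cigar, hub, and the glued manifold

**Cigar piece $Q$.** Let $Q=\mathbb R^3/\mathbb Z^3\times\Sigma\times B_\delta$, with $\Sigma$ the open disc with metric $d\rho^2+\phi(\rho)^2d\vartheta^2$, $0\le\rho<3$, $\vartheta\in\mathbb R/\mathbb Z$, $\phi$ smooth, positive for $\rho>0$, $\phi=2\pi\rho$ near $0$, $\phi=1$ for $\rho\ge2$. Near $\rho=0$ the metric is the flat one in polar coordinates with angle $2\pi\vartheta$. The end of $Q$ is $\{2<\rho<3\}\cong\mathbb T\times(0,1)\times B_\delta$, $s=\rho-2$, the fourth circle of $\mathbb T$ being $\vartheta$.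

**Hub $Z$.** Let $Z=\mathbb T\times W$ (product metric), where $W\subset\mathbb R^{10}$ is the union of the ball $\{|u|<R\}$ and straight tubes $\{\rho e_i+b:0<\rho<R+1,\ b\perp e_i,\ |b|<\delta\}$ for $2|\mathcal F|+1$ distinct unit vectors $e_i$, with $R$ so large that the closures of the tubes are disjoint outside the ball. The ends are $\{R<\rho<R+1\}\cong\mathbb T\times(0,1)\times B_\delta$ on the tubes, $s=\rho-R$. Their points have $|u|\ge\rho>R$, so they are pairwise disjoint. The set $\{\rho\ge R+c\}$ on the $i$-th tube is closed in $Z$: limit points have $|u|\ge R+c$ and lie in the closure of the $i$-th tube, so if they are in $W$ they lie in the $i$-th tube.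

**Gluing.** For each $F\in\mathcal F$ take a copy $J_F^+$ of $J_F$ and a copy $J_F^-$ of $J_{F^{-1}}$. Glue their $A$-ends to two ends of $Z$ (identity on $\mathbb T$), and their $B$-ends to each other via the isometry $F:\mathbb T_{\Lambda_F}\to\mathbb T_{\Lambda_{F^{-1}}}$. Glue $Q$ to the remaining end of $Z$ (identity on $\mathbb T$). By Lemma 11 the result $Y$ is a Riemannian manifold of dimension $14$, and it is connected.

## 17. The path to infinite speed, and the proof of Theorem 1

For $q\in L$ let $c_q(t)=([tq],0)\in Z=\mathbb T\times W$, a closed geodesic of period $1$ and speed $|q|$.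

**Move (M1).** If $F\in\mathcal F$ and $q\in\Lambda_F$, then $c_q$ is joined to $c_{Fq}$ through closed geodesics of speed $|q|$. Move $u\in W$ from $0$ along the axis of the tube leading to $J_F^+$ up to $\rho=R+\frac12$ (with $y=tq$); this is the point $s=\frac12$ of end $A$, i.e. $\sigma=\frac12$, $z=0$, $\tau=0$. Increase $\sigma$ to $3$ along $z=0$, $\tau=0$ (G1). Then increase $\omega$ from $0$ to $\frac32$ as in (G2), which is possible as $q\in\Lambda_F$. The loop now lies in end $B$ at $s=\frac12$, $b=0$. In $J_F^-$ it has again $s=\frac12$, i.e. $\omega=\frac32$, and $y=tFq$ with $Fq\in\Lambda_{F^{-1}}$. So it is a loop (G2) of $J_F^-$. Decrease $\omega$ to $0$, decrease $\sigma$ to $\frac12$, and return along the tube to $0\in W$, with $y=tFq$. All these loops have zero covariant acceleration.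

**Move (M2).** For $a,b,c\in\mathbb Z$ and $t_0\in\{1,2,4\}$, $c_{(a,b,c,0)}$ is joined to $c_{(a,b,c,t_0)}$ through loops of covariant acceleration at most $16\sup|\phi\phi'|$ and speed $\ge|(a,b,c)|$. Move $c_{(a,b,c,0)}$ along the tube into $Q$. There it is $(t(a,b,c);\rho,\vartheta=0)$, with $B_\delta$-coordinate $0$; decrease $\rho$ from $\frac52$ to $0$. All these are geodesics. Then take the loops $(t(a,b,c);\ \rho=r,\ \vartheta=t_0t)$ with $r$ increasing from $0$ to $\frac52$. In the Cartesian coordinate $\rho e^{2\pi i\vartheta}$ of $\Sigma$ they are $re^{2\pi it_0t}$, smooth in $(r,t)$ including $r=0$; their acceleration is $-\phi(r)\phi'(r)t_0^2\,\partial_\rho$. At $r=\frac52$ we have the loop of class $(a,b,c,t_0)$ in $\mathbb T$. Return along the tube to $0\in W$.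

**Concatenation.** Start with the constant loop $c_0$. Apply (M2) with $(0,0,0)$, $t_0=1$, to reach $c_{v_0}$, $v_0=(0,0,0,1)$. Then for $i=0,1,\dots$, with the vectors of Lemma 10, go from $c_{v_i}$ to $c_{v_i'}$ by moves (M1), and from $c_{v_i'}$ to $c_{v_{i+1}}$ by (M2) with $t_0=t_i$. For the first part apply Lemma 9 with $w=v_i$, $w'=v_i'$; in the chain $w_k=F_k(w_{k-1})$ each $w_{k-1}\in\Lambda_{F_k}$, because $w_k\in L$. The speed is $\sqrt{n_i}$ on the first part and $\ge\sqrt{n_i}$ on the second. Each elementary piece is $C^\infty$ in (parameter $\in[0,1]$, $t$). Replace each parameter $p$ by $\varsigma(p)$, with $\varsigma$ as in Section 11, Step 4; then the family is locally constant in the parameter near the breakpoints. Letting the pieces occupy successive unit intervals, we obtain a $C^\infty$ family $X_\lambda$, $\lambda\ge0$, of loops of period $1$ in $Y$, with $X_0$ constant, uniformly bounded covariant acceleration, and $\|X_\lambda'\|_\infty\to\infty$.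

**A compact core.** All loops lie in the following compact connected set $\mathcal C\subset Y$: the union of $\mathbb T\times\{\rho e_i:0\le\rho\le R+\frac12\}\subset Z$ (all $i$); in each $J_F^\pm$ the sets $\{z=0,\tau=0,\frac12\le\sigma\le3\}$ and $\{\hat z=\omega\zeta\text{ up to }G,\ 0\le\omega\le\frac32,\ \sigma=3,\ \tau=0\}$; and in $Q$ the set $\{\rho\le\frac52,\ b=0\}$. Each of these is a smooth image of a compact manifold (possibly with boundary) of dimension $5$.

**Closing up.** We place a neighborhood of $\mathcal C$ in a compact manifold with $\chi\ne0$. Let $p:Y\to[0,\infty)$ be smooth and proper and let $c>\max_{\mathcal C}p$ be a regular value (Sard). The component $Y_0$ of $\{p\le c\}$ containing $\mathcal C$ is a compact connected manifold with smooth boundary, containing $\mathcal C$ in its interior. Let $M_0$ be the double of $Y_0$ (if $\partial Y_0=\emptyset$, let $M_0=Y_0$), with a Riemannian metric equal to that of $Y$ near $\mathcal C$ in the first copy. If $\chi(M_0)\ne0$ let $M=M_0$. Otherwise let $M=M_0\#(S^2\times S^{12})$, the sum performed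 in a small ball away from $\mathcal C$, with any metric unchanged near $\mathcal C$. Such a ball exists because $\mathcal C$ is a finite union of images of manifolds of dimension $<14$. In this case, since the dimension is even, $\chi(M)=0+4-2=2$. By Nash's theorem $M$ embeds isometrically and smoothly into some $\mathbb R^s$.

**Proof of Theorem 1.** $M$ is compact, connected, boundaryless, $\dim M=14$ and $\chi(M)\ne0$. The loops $X_\lambda$ lie in $\mathcal C\subset M$, where the metric is that of $Y$. The family $x_\lambda(t)=X_\lambda(t/T)$ is $C^\infty$ and $T$-periodic in $t$, and starts at a constant. Its covariant accelerations are those of $X_\lambda$ divided by $T^2$, so they are uniformly bounded; its speeds are those of $X_\lambda$ divided by $T$, so $\|x_\lambda'\|_\infty\to\infty$. Hence Proposition 6 applies and gives an admissible $f$ for which $x''_\pi=f(t,x_t)$ has no $T$-periodic solution. For dimension $14+2k$, $k\ge1$, use $M\times S^{2k}$ with the product metric, $\chi(M\times S^{2k})=2\chi(M)\ne0$, and the same loops, constant in the second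 factor: accelerations and speeds are unchanged, and Proposition 6 applies again. $\square$
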